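\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Canonical forms of analytic equivalence relations\\ on cubes of block sequences}


\begin{abstract}
A cube is the set of all $t\cup\bigcup_{n\in u}a(n)$, $u\subset\omega$ infinite, where $t\subset\omega$ is finite and $t<a(0)<a(1)<\cdots$ are finite sets of natural numbers, the sets $a(n)$ being nonempty. We prove that every analytic equivalence relation on a cube agrees, on some smaller cube, with the identity, with the full relation, or with equality modulo a finite set. This confirms Conjecture 3.7.5 of \cite{CRT}. If the smaller cube must have the same stem $t$, then exactly two more relations are needed. The main point is that a set does not remember into which blocks it was cut: we cut one set in two ways and compare the results.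
\end{abstract}

\section{The question and the results}

\subsection*{Cubes}
For finite sets $s,s'\subset\omega$ write $s<s'$ if $\max s<\min s'$; this holds vacuously if one of the two is empty. Let $P$ be the set of pairs $p=\langle t_p,a_p\rangle$, where $t_p\subset\omega$ is finite and $a_p=\langle a_p(n):n\in\omega\rangle$ is a sequence of nonempty finite subsets of $\omega$ with $t_p<a_p(0)<a_p(1)<\cdots$. The \emph{cube} of $p$ is
\[
[p]=\Bigl\{\,t_p\cup\bigcup_{n\in u}a_p(n): u\subset\omega\text{ infinite}\Bigr\}\subset\mathcal P(\omega),
\]
and $q\le p$ means $[q]\subset[p]$. We call $t_p$ the \emph{stem} and the sets $a_p(n)$ the \emph{blocks} of $p$, and we also write $[t,a]$ for $[\langle t,a\rangle]$. One can shrink a cube by omitting blocks, by merging blocks, and by moving finitely many blocks into the stem. Subsets of $\omega$ are identified with their characteristic functions. A cube $[t,a]$ is a Borel set: $x$ belongs to it iff $x$ is infinite, $t\subset x\subset t\cup\bigcup_na(n)$, and each $a(n)$ is contained in $x$ or disjoint from $x$.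

Let $I$ be the $\sigma$-ideal on $\mathcal P(\omega)$ associated with $P$. We use only two properties of it: each cube is $I$-positive, and each $I$-positive Borel set contains a cube.

\subsection*{Which equivalence relations survive?}
Given an equivalence relation $E$ on a cube, how simple can $E$ be made by shrinking the cube? Three relations cannot be simplified:
\begin{itemize}
\item $\mathrm{ID}$, the identity;
\item $\mathrm{EE}$, for which all points are equivalent;
\item $E_0$, given by $x\,E_0\,y$ iff $x\,\Delta\,y$ is finite.
\end{itemize}
Each of them stays what it is on a smaller cube, and no two of them agree on any cube. Other natural candidates disappear. Here and below, a phrase such as ``$E$ is $E_0$ on $C$'', or $E\restriction C=E_0$, means that $E$ and $E_0$ have the same restriction to $C$.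

\begin{example}\label{ex:vanish}
Let $[t,a]$ be a cube.

(1) \emph{First block.} Let $x\,M\,y$ iff $\min(x\setminus t)=\min(y\setminus t)$. Move $a(0)$ into the stem. On the resulting cube all points have the same value $\min(x\setminus t)=\min a(0)$, so $M$ becomes $\mathrm{EE}$.

(2) \emph{Parity.} Let $x\,E\,y$ iff $x\,E_0\,y$ and the number of blocks $a(n)$ contained in $x\,\Delta\,y$ is even. Merge the blocks in pairs: with $b(n)=a(2n)\cup a(2n+1)$, the relation $E$ is $E_0$ on $[t,b]$.

(3) \emph{Every other block.} Write $x=t\cup a(u_0)\cup a(u_1)\cup\cdots$ with $u_0<u_1<\cdots$, and let $x\,E\,y$ iff $x$ and $y$ have the same set $\bigcup_ia(u_{2i})$. With $b$ as in (2), a point $t\cup\bigcup_{n\in v}b(n)$ is sent to $\bigcup_{n\in v}a(2n)$, which determines $v$. So $E$ is $\mathrm{ID}$ on $[t,b]$.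
\end{example}

Such examples suggest that only $\mathrm{ID}$, $\mathrm{EE}$ and $E_0$ survive. For a family $\mathcal F$ of equivalence relations on $\mathcal P(\omega)$, let $\mathrm{Borel}\to_I\mathcal F$ mean: for every $I$-positive Borel set $B\subset\mathcal P(\omega)$ and every Borel equivalence relation $E$ on $B$ there are an $I$-positive Borel set $C\subset B$ and some $F\in\mathcal F$ with $E\restriction C=F\restriction C$. Conjecture 3.7.5 of \cite{CRT} is the statement
\[
\mathrm{Borel}\to_I\{\mathrm{ID},\mathrm{EE},E_0\}.
\]
We prove it, and in fact we prove the following. An equivalence relation on a cube is \emph{analytic} if it is an analytic subset of $\mathcal P(\omega)\times\mathcal P(\omega)$.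

\begin{theorem}\label{thm:A}
Let $p\in P$ and let $E$ be an analytic equivalence relation on $[p]$. There is $q\le p$ such that $E\restriction[q]$ is one of $\mathrm{ID}$, $\mathrm{EE}$, $E_0$.
\end{theorem}

\begin{corollary}\label{cor:conj}
$\mathrm{Borel}\to_I\{\mathrm{ID},\mathrm{EE},E_0\}$. Thus Conjecture 3.7.5 of \cite{CRT} is true.
\end{corollary}

\begin{proof}
Let $B$ be $I$-positive Borel and $E$ a Borel equivalence relation on $B$. Then $B$ contains some $[p]$. Apply Theorem \ref{thm:A} to $E\restriction[p]$ and put $C=[q]$, which is Borel and $I$-positive.
\end{proof}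

In Example \ref{ex:vanish}(1) the stem had to grow. The next theorem says what happens if this is forbidden.

\begin{theorem}\label{thm:B}
Let $p=\langle t,a\rangle\in P$, let $E$ be an analytic equivalence relation on $[p]$, and let $x\,M\,y$ iff $\min(x\setminus t)=\min(y\setminus t)$. There is $q\le p$ with $t_q=t_p$ such that $E\restriction[q]$ is one of
\[
\mathrm{ID},\quad \mathrm{EE},\quad E_0,\quad M,\quad E_0\cap M .
\]
\end{theorem}

No member of either list can be dropped; see Section \ref{sec:opt}. Some definability of $E$ is necessary:

\begin{remark}\label{rem:bernstein}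
Using the axiom of choice, enumerate all conditions as $q_\alpha$, $\alpha<\mathfrak c$, and by recursion pick distinct points $u_\alpha,v_\alpha\in[q_\alpha]$ different from all points picked before; this is possible since $|[q_\alpha]|=\mathfrak c$. Let $A=\{u_\alpha:\alpha<\mathfrak c\}$ and let $E$ be the equivalence relation with the two classes $A$ and $\mathcal P(\omega)\setminus A$. Each cube meets both classes, so $E$ is not $\mathrm{EE}$ on it. It is not $\mathrm{ID}$ or $E_0$ either, since these have infinitely many classes on each cube; and on a cube with stem $t$ it is not $M$ or $E_0\cap M$, for the same reason.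
\end{remark}

\subsection*{Plan}
Suppose that $E$ is not $\mathrm{EE}$ on any smaller cube. First we pass to a cube on which $E$-related points always have infinite intersection (Section \ref{sec:disjoint}). Next we show that $E\subset E_0$ on some smaller cube: otherwise, by cutting one set in two different ways, we would produce an $E$-related pair with finite intersection (Section \ref{sec:E0}). Inside $E_0$ the problem concerns finite sets only, and a Ramsey argument leaves $\mathrm{ID}$ or $E_0$ (Section \ref{sec:inside}). The cutting argument is the heart of the matter, and we show it first by hand.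

\section{Block sequences, and the smallest case}\label{sec:toy}

Let $\mathrm{FIN}$ be the set of nonempty finite subsets of $\omega$. A \emph{block sequence} is a finite or infinite sequence of members of $\mathrm{FIN}$ that is increasing with respect to $<$. For a block sequence $a$ we use the following notation.
\begin{itemize}
\item $\mathrm{FU}(a)$ is the set of unions of finitely many, at least one, terms of $a$, and $\mathrm{FU}_0(a)=\mathrm{FU}(a)\cup\{\emptyset\}$.
\item $a\restriction n=(a(0),\dots,a(n-1))$, and $a/n=(a(n),a(n+1),\dots)$ if $a$ is infinite.
\item If $a$ is infinite, $\langle a\rangle$ is the set of infinite block sequences all of whose terms lie in $\mathrm{FU}(a)$, and $\bigcup a=\bigcup_na(n)$.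
\item $\sigma^{\frown}c$ is the concatenation of $\sigma$ and $c$.
\end{itemize}
Thus $c\in\langle a\rangle$ arises from $a$ by omitting and merging blocks. If $b\in\langle a\rangle$, $s\in\mathrm{FU}_0(a)$ and $s<b(0)$, then $[t\cup s,b]\subset[t,a]$.

An infinite block sequence $c$ codes the two disjoint sets $\bigcup_ic(2i)$ and $\bigcup_ic(2i+1)$. Conversely, disjoint sets made of blocks can be coded in this way:

\begin{lemma}[Alternation]\label{lem:alt}
Let $a$ be an infinite block sequence, and let $x',z'$ be disjoint, each a union of infinitely many terms of $a$, with $\min x'<\min z'$. There is $c\in\langle a\rangle$ with $x'=\bigcup_ic(2i)$ and $z'=\bigcup_ic(2i+1)$.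
\end{lemma}

\begin{proof}
List the terms of $a$ contained in $x'\cup z'$ in increasing order and merge each maximal run of consecutive terms in this list that belong to the same one of $x',z'$. The runs are finite because both sets are infinite, they alternate, and the first one lies in $x'$.
\end{proof}

\subsection*{The smallest case, by hand}
Let $E$ be an equivalence relation on $[\emptyset,a]$ such that
\begin{equation}\label{eq:toy}
\bigcup c\;E\;\bigcup_ic(2i+1)\qquad\text{for all }c\in\langle a\rangle .
\end{equation}
The two points in \eqref{eq:toy} differ by an infinite set, but their intersection is infinite too. Now cut the set $\bigcup c$ differently: merge the first two blocks, $c'=(c(0)\cup c(1),\,c(2),\,c(3),\dots)$. The union is the same, but the parity has shifted. Applying \eqref{eq:toy} to $c$ and to $c'$ gives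
\[
c(1)\cup c(3)\cup c(5)\cup\cdots\;E\;\bigcup c=\bigcup c'\;E\;c(2)\cup c(4)\cup c(6)\cup\cdots,
\]
and the outer two sets are disjoint. Taking $c=(a(0))^{\frown}d$ we see that $\bigcup_id(2i)\;E\;\bigcup_id(2i+1)$ for all $d\in\langle a/1\rangle$. By Lemma \ref{lem:alt} and symmetry, any two disjoint unions of infinitely many terms of $a/1$ are $E$-related. In particular all points of the cube with stem $\emptyset$ and blocks $a(1),a(3),a(5),\dots$ are $E$-related to $z=a(2)\cup a(4)\cup\cdots$, hence to each other: $E$ is $\mathrm{EE}$ there.

Both steps return in general. The second step, comparison with a third disjoint set, is used in Lemma \ref{lem:1}. The first step, two cuts of one set, is used in Lemma \ref{lem:2}; there the related pair is an arbitrary one that the cube contains, and the two cuts have to be built adaptively.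

\section{Milliken's theorem and fusion}

The set $\mathrm{FIN}^{[\infty]}$ of infinite block sequences is closed in $\mathrm{FIN}^\omega$ ($\mathrm{FIN}$ discrete), hence Polish, and each $\langle a\rangle$ is closed in it. The \emph{Ellentuck topology} on $\mathrm{FIN}^{[\infty]}$ has as basic open sets the sets $\{\sigma^{\frown}c:c\in\langle a\rangle\}$, where $\sigma$ is a finite block sequence and all terms of $\sigma$ are $<a(0)$. It refines the Polish topology.

\begin{theorem}[Milliken \cite{Mil}; see {\cite[Ch.~5]{Tod}}]\label{thm:mil}
If $\mathcal X\subset\mathrm{FIN}^{[\infty]}$ has the Baire property in the Ellentuck topology, then for every $a\in\mathrm{FIN}^{[\infty]}$ there is $b\in\langle a\rangle$ with $\langle b\rangle\subset\mathcal X$ or $\langle b\rangle\cap\mathcal X=\emptyset$.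
\end{theorem}

Let $\sigma(\Sigma^1_1)$ denote the $\sigma$-algebra generated by the analytic sets. In any topological space the sets with the Baire property form a $\sigma$-algebra that is closed under the Souslin operation. Sets closed in the Polish topology are closed in the Ellentuck topology, and analytic sets are obtained from them by the Souslin operation. So Theorem \ref{thm:mil} applies to all sets in $\sigma(\Sigma^1_1)$. Preimages of such sets under continuous maps with Borel domain are again in $\sigma(\Sigma^1_1)$.

By a \emph{coloring} we mean a $\sigma(\Sigma^1_1)$-measurable map from $\mathrm{FIN}^{[\infty]}$ to a finite set. If a coloring is given by a formula that makes sense only on a Borel set, it gets a default value elsewhere. The maps $c\mapsto\bigcup c$, $c\mapsto\bigcup_ic(2i)$ and the like are continuous, because $k\in c(i)$ implies $i\le k$; so formulas ``point formed from $c$ is $E$-related to point formed from $c$'' define colorings whenever $E$ is analytic. This is the only use of the analyticity of $E$, apart from one uniformization in Section \ref{sec:E0}. Applying Theorem \ref{thm:mil} repeatedly, one finds for every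 $a$ and every finite set of colorings some $b\in\langle a\rangle$ such that all of them are constant on $\langle b\rangle$.

We shall need infinitely many colorings, each of which depends on finite data chosen from earlier blocks and concerns only the blocks beyond these data.

\begin{lemma}[Fusion]\label{lem:fusion}
Let $J$ be a set of finite sequences of finite subsets of $\omega$. Say that $j\in J$ is \emph{carried} by a finite block sequence $\beta$ if all terms of $j$ lie in $\mathrm{FU}_0(\beta)$, and assume that each $\beta$ carries only finitely many $j\in J$. Let $\chi_j$ be a coloring for each $j\in J$. Then for every $a\in\mathrm{FIN}^{[\infty]}$ there is $b\in\langle a\rangle$ such that for all $n$ and all $j\in J$ carried by $b\restriction n$, the coloring $\chi_j$ is constant on $\langle b/n\rangle$.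
\end{lemma}

\begin{proof}
Choose $a_0\in\langle a\rangle$ such that $\chi_j$ is constant on $\langle a_0\rangle$ for each $j$ carried by the empty sequence. Given $a_n$, put $b(n)=a_n(0)$ and choose $a_{n+1}\in\langle a_n/1\rangle$ such that $\chi_j$ is constant on $\langle a_{n+1}\rangle$ for each of the finitely many $j$ carried by $(b(0),\dots,b(n))$. For every $n$ the terms of $b/n$ are the first terms of $a_n,a_{n+1},\dots$, so $b/n\in\langle a_n\rangle$. If $j$ is carried by $b\restriction n$, then $\chi_j$ is constant on $\langle a_n\rangle$ by the choice of $a_n$, and hence on $\langle b/n\rangle\subset\langle a_n\rangle$.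
\end{proof}

\section{Points with finite intersection}\label{sec:disjoint}

If $E$ is not $\mathrm{EE}$ on any smaller cube, we want $E$-related points to meet in an infinite set. Two points with finite intersection consist of arbitrary finite parts followed by disjoint tails, and the tails are coded by one block sequence as in Lemma \ref{lem:alt}. So for each pair of finite parts we have one coloring.

\begin{lemma}\label{lem:1}
Let $E$ be an analytic equivalence relation on $[t,a]$, and assume
\begin{itemize}
\item[\textup{(H)}] there are no $s\in\mathrm{FU}_0(a)$ and $g\in\langle a\rangle$ with $s<g(0)$ and $E\restriction[t\cup s,g]=\mathrm{EE}$.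
\end{itemize}
Then there is $b\in\langle a\rangle$ such that no $x,y\in[t,b]$ with $x\cap y$ finite are $E$-related.
\end{lemma}

\begin{proof}
For $s,s'\in\mathrm{FU}_0(a)$ and $c\in\langle a\rangle$ with $s,s'<c(0)$ put
\[
\chi_{s,s'}(c)=1\iff t\cup s\cup\bigcup_ic(2i)\;E\;t\cup s'\cup\bigcup_ic(2i+1),
\]
and $\chi_{s,s'}(c)=0$ otherwise. Lemma \ref{lem:fusion}, with $J$ the set of pairs $(s,s')$, gives $b\in\langle a\rangle$ such that $\chi_{s,s'}$ is constant on $\langle b/n\rangle$ whenever $s,s'\in\mathrm{FU}_0(b\restriction n)$. We claim that the constant value is always $0$.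

\emph{Case $s=s'$.} Suppose that the value on $\langle b/n\rangle$ is $1$. Let $g=(b(n),b(n+2),b(n+4),\dots)$, and let $x=t\cup s\cup x'$ and $y=t\cup s\cup y'$ be arbitrary points of $[t\cup s,g]$. Let $z'=\bigcup_{i\ge m}b(n+2i+1)$ with $m$ so large that $\min z'>\min x',\min y'$. Lemma \ref{lem:alt}, applied over $b/n$ to $(x',z')$ and to $(y',z')$, gives $x\;E\;t\cup s\cup z'\;E\;y$. So $E\restriction[t\cup s,g]=\mathrm{EE}$, contradicting (H).

\emph{Case $s\ne s'$.} Suppose that the value on $\langle b/n\rangle$ is $1$. Let $c=b/n$, $x'=\bigcup_ic(3i)$, $y'=\bigcup_ic(3i+1)$ and $z'=\bigcup_ic(3i+2)$. Since $\min x',\min y'<\min z'$, Lemma \ref{lem:alt} gives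
\[
t\cup s\cup x'\;E\;t\cup s'\cup z'\;E\;t\cup s\cup y'.
\]
As $x',y'$ are disjoint and $\min x'<\min y'$, Lemma \ref{lem:alt} applied to $(x',y')$ shows that $\chi_{s,s}$ takes the value $1$ on $\langle b/n\rangle$. The first case rules this out.

Now let $x,y\in[t,b]$ with $x\cap y$ finite. Choose $n$ with $x\cap y\cap\bigcup(b/n)=\emptyset$. Then $x=t\cup s\cup x'$ and $y=t\cup s'\cup y'$, where $s,s'\in\mathrm{FU}_0(b\restriction n)$ and $x',y'$ are disjoint unions of infinitely many terms of $b/n$. If $\min x'<\min y'$, then Lemma \ref{lem:alt} and $\chi_{s,s'}\equiv0$ on $\langle b/n\rangle$ show that $x,y$ are not $E$-related. If $\min y'<\min x'$, use $\chi_{s',s}\equiv0$ and the symmetry of $E$.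
\end{proof}

\section{Two cuts of one set: reaching $E_0$}\label{sec:E0}

The following lemma is the central step. Its hypothesis is what Lemma \ref{lem:1} provides; for $E=\mathrm{EE}$ both the hypothesis and the conclusion fail.

\begin{lemma}\label{lem:2}
Let $E$ be an analytic equivalence relation on $[t,b]$ such that no $x,y\in[t,b]$ with $x\cap y$ finite are $E$-related. Then there is $d\in\langle b\rangle$ with $E\restriction[t,d]\subset E_0$.
\end{lemma}

\begin{proof}
Suppose that there is no such $d$. We look for a contradiction in the form of an $E$-related pair with finite intersection.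

\medskip\noindent\textbf{Choosing a pair on every cube.}
For every $q\in\langle b\rangle$ there are $x,y\in[t,q]$ with $x\,E\,y$ and $x\,\Delta\,y$ infinite; exchanging $x$ and $y$ if necessary we may take $x\setminus y$ infinite. The set of triples $(q,x,y)$ with $q\in\langle b\rangle$, $x,y\in[t,q]$, $x\,E\,y$ and $x\setminus y$ infinite is analytic. The Jankov--von Neumann theorem \cite[18.1]{Kec} says that an analytic subset of a product of two Polish spaces has a uniformizing function, defined on its projection to the first factor, that is $\sigma(\Sigma^1_1)$-measurable. So there is a $\sigma(\Sigma^1_1)$-measurable map $q\mapsto(x_q,y_q)$ on $\langle b\rangle$ that picks such a pair for every $q$. We record what the pair does with the blocks of $q$: for $m\in\omega$ let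
\[
\ell_m(q)=\begin{cases}
\mathsf X&\text{if }q(m)\subset x_q\setminus y_q,\\
\mathsf Y&\text{if }q(m)\subset y_q\setminus x_q,\\
\mathsf B&\text{if }q(m)\subset x_q\cap y_q,\\
\mathsf N&\text{if }q(m)\cap(x_q\cup y_q)=\emptyset.
\end{cases}
\]
Exactly one case holds since $x_q,y_q\in[t,q]$. (The letters stand for: only $x$, only $y$, both, neither.) Each $\ell_m$ is $\sigma(\Sigma^1_1)$-measurable.

\medskip\noindent\textbf{Making the letters predictable.}
A priori $\ell_m(q)$ depends on all of $q$. We make it depend on $q\restriction m$ only. Apply Lemma \ref{lem:fusion} with $J$ the set of finite block sequences $\sigma$ with terms in $\mathrm{FU}(b)$ and with $\chi_\sigma(c)=\ell_{|\sigma|}(\sigma^{\frown}c)$, where $c\in\langle b\rangle$ and the terms of $\sigma$ are $<c(0)$; this is a coloring because $c\mapsto\sigma^{\frown}c$ is continuous. We get $d\in\langle b\rangle$ such that for every finite block sequence $\sigma$ with terms in $\mathrm{FU}(d\restriction n)$, the letter $\ell_{|\sigma|}(\sigma^{\frown}c)$ is the same for all $c\in\langle d/n\rangle$. Call this letter $\lambda(\sigma)$; it does not depend on $n$, since the sets $\langle d/n\rangle$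 decrease with $n$. Let $q\in\langle d\rangle$ and $m\in\omega$, and let $n$ be least such that the terms of $q\restriction m$ lie in $\mathrm{FU}(d\restriction n)$. Then $q/m\in\langle d/n\rangle$, and hence
\begin{equation}\label{eq:predict}
\ell_m(q)=\lambda(q\restriction m)\qquad(q\in\langle d\rangle,\ m\in\omega).
\end{equation}
So $\lambda(\sigma)$, which we call the \emph{pending letter} of $\sigma$, is the fate of the next block \emph{whatever that block will be}. It may be a single term of $d$ or a large union. Since $x_q\setminus y_q$ is infinite and is a union of blocks of $q$,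
\begin{equation}\label{eq:X}
\text{for every }q\in\langle d\rangle,\quad\lambda(q\restriction m)=\mathsf X\text{ for infinitely many }m.
\end{equation}

\medskip\noindent\textbf{What we want.}
We shall build $q,q'\in\langle d\rangle$ with
\[
x_q=x_{q'}\qquad\text{and}\qquad y_q\cap y_{q'}\text{ finite}.
\]
Then $y_q\,E\,x_q=x_{q'}\,E\,y_{q'}$ contradicts the hypothesis. In the smallest case of Section \ref{sec:toy} the pending letters were $\mathsf X,\mathsf B,\mathsf X,\mathsf B,\dots$, and a shift by one was enough. In general there are two difficulties. First, blocks with letters $\mathsf N$ or $\mathsf Y$ do not enter $x_q$; we make them \emph{private}, that is, we use them in one of the two sequences only. Second, apart from finitely many exceptions, a piece of $x_q=x_{q'}$ must not have letter $\mathsf B$ in both sequences, and a sequence may show $\mathsf B$ many times before the next $\mathsf X$. The remedy is to feed pieces to one sequence one at a time until it shows $\mathsf X$, and to hand the union of all these pieces to the other sequence \emph{as a single block}, at a moment when (except perhaps the first time) that sequence shows $\mathsf X$.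 Then the roles are exchanged.

\medskip\noindent\textbf{Two operations.}
We shall construct $q,q'$ as unions of increasing chains of finite block sequences $\sigma_k$, $\sigma'_k$ with terms in $\mathrm{FU}(d)$. A \emph{fresh block} is a term $d(m)$ where $m$ is larger than the index of any term of $d$ used so far in either sequence, including the steps of the operation in progress. Call $\sigma$ \emph{ready} if $\lambda(\sigma)\in\{\mathsf X,\mathsf B\}$.

\emph{Skip.} Given $\sigma$, as long as the pending letter is $\mathsf N$ or $\mathsf Y$, append a fresh block. This stops: otherwise we would obtain an extension of $\sigma$ in $\langle d\rangle$ with all pending letters from $\sigma$ on in $\{\mathsf N,\mathsf Y\}$, contradicting \eqref{eq:X}. The result $\mathrm{skip}(\sigma)$ is ready.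

\emph{Run.} Let $\sigma,\sigma'$ be ready. Put $\tau_0=\sigma$. For $i=1,2,\dots$ choose a fresh block $e_i$ and let $\tau_i=\mathrm{skip}(\tau_{i-1}{}^{\frown}e_i)$. Stop at the first $j\ge1$ with $\lambda(\tau_j)=\mathsf X$. Such a $j$ exists: otherwise $\lambda(\tau_i)=\mathsf B$ for all $i\ge1$, and $\bigcup_i\tau_i\in\langle d\rangle$ would have only letters $\mathsf N,\mathsf Y,\mathsf B$ after the one pending at $\sigma$, contradicting \eqref{eq:X}. Put
\[
e'=e_1\cup\dots\cup e_j\in\mathrm{FU}(d),\qquad \tau=\tau_j,\qquad \tau'=\mathrm{skip}(\sigma'{}^{\frown}e').
\]
The output of $\mathrm{Run}(\sigma;\sigma')$ is $(\tau;\tau')$. Since $e_1$ was fresh, $\sigma'{}^{\frown}e'$ is a block sequence. By construction: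
\begin{itemize}
\item[(R1)] $\tau,\tau'$ are ready, they properly extend $\sigma,\sigma'$, and $\lambda(\tau)=\mathsf X$.
\item[(R2)] The blocks $e_1,\dots,e_j$ were appended to the first sequence, each at pending letter $\mathsf X$ or $\mathsf B$. Their union $e'$ was appended as one block to the second sequence, at pending letter $\lambda(\sigma')\in\{\mathsf X,\mathsf B\}$.
\item[(R3)] All other new blocks are fresh and were appended to one of the two sequences only, at pending letter $\mathsf N$ or $\mathsf Y$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.6cm,y=1cm]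
\node[left] at (-0.1,1.3) {$q$:};
\node[left] at (-0.1,0) {$q'$:};
\draw (0.1,1.05) rectangle (0.9,1.55) node[midway] {$e_1$};
\draw[fill=gray!35] (1.1,1.05) rectangle (1.9,1.55) node[midway] {$w$};
\draw[fill=gray!35] (2.1,1.05) rectangle (2.9,1.55) node[midway] {$e_2$};
\draw (4.1,1.05) rectangle (4.9,1.55) node[midway] {$f_1$};
\draw (5.1,1.05) rectangle (5.9,1.55) node[midway] {$f_2$};
\draw[very thick] (4.9,1.3)--(5.1,1.3);
\node at (0.5,1.85) {$\mathsf X$};
\node at (1.5,1.85) {$\mathsf Y$};
\node at (2.5,1.85) {$\mathsf B$};
\node at (5,1.85) {$\mathsf X$};
\draw (0.1,-0.25) rectangle (0.9,0.25) node[midway] {$e_1$};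
\draw (2.1,-0.25) rectangle (2.9,0.25) node[midway] {$e_2$};
\draw[very thick] (0.9,0)--(2.1,0);
\draw (3.1,-0.25) rectangle (3.9,0.25) node[midway] {$v$};
\draw[fill=gray!35] (4.1,-0.25) rectangle (4.9,0.25) node[midway] {$f_1$};
\draw[fill=gray!35] (5.1,-0.25) rectangle (5.9,0.25) node[midway] {$f_2$};
\node at (1.5,-0.55) {$\mathsf X$};
\node at (3.5,-0.55) {$\mathsf N$};
\node at (4.5,-0.55) {$\mathsf B$};
\node at (5.5,-0.55) {$\mathsf B$};
\draw[dashed] (4,-0.8)--(4,2.1);
\end{tikzpicture}
\caption{Two consecutive Runs, separated by the dashed line. Boxes are terms of $d$ in increasing order; boxes joined by a thick line form one block of the sequence; the letter of each block is written next to it. On the left $q$ takes the pieces $e_1,e_2$ one by one and $q'$ takes $e_1\cup e_2$ as one block; on the right the roles are exchanged. The blocks $w$ and $v$ are private. Shaded boxes lie in $y_q$ (top) or $y_{q'}$ (bottom); no box is shaded in both rows.}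
\label{fig:run}
\end{figure}

\medskip\noindent\textbf{Construction.}
Let $\sigma_0=\mathrm{skip}(\emptyset)$, and then $\sigma'_0=\mathrm{skip}(\emptyset)$ with new fresh blocks. At even stages $k$ let $(\sigma_{k+1};\sigma'_{k+1})$ be the output of $\mathrm{Run}(\sigma_k;\sigma'_k)$. At odd stages $k$ let $(\sigma'_{k+1};\sigma_{k+1})$ be the output of $\mathrm{Run}(\sigma'_k;\sigma_k)$. See Figure \ref{fig:run}. By (R1), the sequence that was the first argument at stage $k$ ends with pending letter $\mathsf X$, and it is the second argument at stage $k+1$. Hence
\begin{equation}\label{eq:second}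
\text{at every stage }k\ge1\text{ the second argument has pending letter }\mathsf X .
\end{equation}

\medskip\noindent\textbf{Verification.}
Let $q=\bigcup_k\sigma_k$ and $q'=\bigcup_k\sigma'_k$; both are in $\langle d\rangle$. Let $e'_k$ be the set $e'$ of stage $k$. By \eqref{eq:predict}, each block of $q$ or $q'$ has as its letter the pending letter at which it was appended. The blocks of $\sigma_0$ and $\sigma'_0$ come from skips; they are private and have letter $\mathsf N$ or $\mathsf Y$. So, by (R2) and (R3), the blocks of $q$ with letter $\mathsf X$ or $\mathsf B$ are exactly those appended in Runs outside the skips, and their union is $\bigcup_ke'_k$. The same is true for $q'$. Hence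
\[
x_q=t\cup\bigcup_ke'_k=x_{q'} .
\]
The set $y_q\setminus t$ is the union of the $\mathsf Y$-blocks of $q$, which are private and so disjoint from all blocks of $q'$, and of the $\mathsf B$-blocks of $q$, which are contained in $\bigcup_ke'_k$. So $y_q\cap y_{q'}\subset t\cup\bigcup_ke'_k$. Let $k\ge1$. By \eqref{eq:second}, the sequence that was the second argument at stage $k$ contains $e'_k$ as a single block with letter $\mathsf X$. Hence $e'_k$ is disjoint from $y_q$ if this sequence is $q$, and from $y_{q'}$ if it is $q'$. Therefore $y_q\cap y_{q'}\subset t\cup e'_0$ is finite, while $y_q,y_{q'}\in[t,b]$ and $y_q\,E\,x_q=x_{q'}\,E\,y_{q'}$. This contradicts the hypothesis.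
\end{proof}

\section{Inside $E_0$}\label{sec:inside}

Once $E\subset E_0$, two $E$-related points have a common tail. We first make the choice of the tail irrelevant. Then $E$ is described by an equivalence relation on finite sets, and the question is whether adding a later block to a finite set changes its class.

\begin{lemma}\label{lem:3}
Let $E$ be an analytic equivalence relation on $[t,d]$ with $E\subset E_0$. There are $g\in\langle d\rangle$ and an equivalence relation $R$ on $\mathrm{FU}_0(g)$ such that
\begin{itemize}
\item[\textup{(a)}] for all $n$, all $s,s'\in\mathrm{FU}_0(g\restriction n)$ and every union $z$ of infinitely many terms of $g/n$,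
\[
t\cup s\cup z\;E\;t\cup s'\cup z\iff s\,R\,s';
\]
\item[\textup{(b)}] either $E\restriction[t,g]=\mathrm{ID}$, or $e\,R\,(e\cup e')$ for all $e<e'$ in $\mathrm{FU}(g)$.
\end{itemize}
\end{lemma}

\begin{proof}
Apply Lemma \ref{lem:fusion} with $J$ the set of pairs $(s,s')$ from $\mathrm{FU}_0(d)$ and
\[
\chi_{s,s'}(c)=1\iff t\cup s\cup\bigcup c\;E\;t\cup s'\cup\bigcup c
\]
for $c\in\langle d\rangle$ with $s,s'<c(0)$. We get $a\in\langle d\rangle$ such that $\chi_{s,s'}$ is constant on $\langle a/n\rangle$ for $s,s'\in\mathrm{FU}_0(a\restriction n)$. Let $s\,R\,s'$ mean that this constant is $1$; this does not depend on $n$ because the sets $\langle a/n\rangle$ decrease. A union $z$ of infinitely many terms of $a/n$ is $\bigcup c$ for some $c\in\langle a/n\rangle$, so (a) holds for $a$. It then holds for every $g\in\langle a\rangle$, with $R$ restricted to $\mathrm{FU}_0(g)$: if $s,s'\in\mathrm{FU}_0(g\restriction n)$, let $N$ be least with $\mathrm{FU}_0(g\restriction n)\subset\mathrm{FU}_0(a\restriction N)$; then $g/n\in\langle a/N\rangle$. Given $s,s',s''\in\mathrm{FU}_0(a)$, pick one $z$ far enough out to test all pairs from them by (a); so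 $R$ is an equivalence relation because $E$ is.

Apply Lemma \ref{lem:fusion} once more, inside $a$, to the following colorings, which depend on at most the first two terms of $c\in\langle a\rangle$:
\begin{align*}
\psi(c)=1&\iff c(0)\,R\,(c(0)\cup c(1)),&&\text{indexed by the empty sequence},\\
\psi_{s,s''}(c)=1&\iff s\,R\,(s''\cup c(0)),&&\text{indexed by the pairs }(s,s'')\text{ from }\mathrm{FU}_0(a).
\end{align*}
For $g\in\langle a\rangle$, every pair $e<e'$ in $\mathrm{FU}(g)$ begins some member of $\langle g\rangle$, and every $r\in\mathrm{FU}(g/n)$ begins some member of $\langle g/n\rangle$. So we get $g\in\langle a\rangle$ such that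
\begin{itemize}
\item[(i)] either $e\,R\,(e\cup e')$ for all $e<e'$ in $\mathrm{FU}(g)$, or for no $e<e'$ in $\mathrm{FU}(g)$;
\item[(ii)] for $s,s''\in\mathrm{FU}_0(g\restriction n)$, the truth value of $s\,R\,(s''\cup r)$ is the same for all $r\in\mathrm{FU}(g/n)$.
\end{itemize}
In the first alternative of (i) we are done. Assume the second one, and suppose that $x\,E\,y$ for some $x\ne y$ in $[t,g]$. Since $E\subset E_0$, there is a \emph{largest} $m$ such that $g(m)$ is contained in exactly one of $x,y$; by symmetry we may assume that it is contained in $y$. So
\[
x=t\cup s\cup z,\qquad y=t\cup s''\cup g(m)\cup z,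
\]
where $s,s''\in\mathrm{FU}_0(g\restriction m)$ and $z$ is a union of infinitely many terms of $g/(m+1)$. By (a) with $n=m+1$, $s\,R\,(s''\cup g(m))$. By (ii) with $n=m$, applied to $r=g(m)$ and $r=g(m)\cup g(m+1)$, also $s\,R\,(s''\cup g(m)\cup g(m+1))$. Hence $e\,R\,(e\cup e')$ for $e=s''\cup g(m)$ and $e'=g(m+1)$, contradicting the second alternative of (i). So $E\restriction[t,g]=\mathrm{ID}$.
\end{proof}

If $e\,R\,(e\cup e')$ for all $e<e'$ in $\mathrm{FU}(g)$, then the $R$-class of a nonempty set in $\mathrm{FU}(g)$ is determined by its first block. It does not follow that different first blocks give the same class: the relation $E=E_0\cap M$ is an example. This is why the stem grows once more in the next proof.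

\section{Proof of Theorem \ref{thm:A}}

Let $p=\langle t,a\rangle$ and let $E$ be an analytic equivalence relation on $[p]$. If (H) of Lemma \ref{lem:1} fails, there is $q=\langle t\cup s,g\rangle\le p$ with $E\restriction[q]=\mathrm{EE}$. Assume that (H) holds. Lemma \ref{lem:1} gives $b\in\langle a\rangle$ such that $E$-related points of $[t,b]$ have infinite intersection; Lemma \ref{lem:2} gives $d\in\langle b\rangle$ with $E\restriction[t,d]\subset E_0$; and Lemma \ref{lem:3} gives $g\in\langle d\rangle$ and $R$. If $E\restriction[t,g]=\mathrm{ID}$, put $q=\langle t,g\rangle$.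

Otherwise put $q=\langle t\cup g(0),g/1\rangle\le p$. Let $x,y\in[q]$ with $x\,E_0\,y$. For a suitable $n\ge1$ we can write
\[
x=t\cup g(0)\cup s\cup z,\qquad y=t\cup g(0)\cup s'\cup z,
\]
where $s,s'\in\mathrm{FU}_0((g(1),\dots,g(n-1)))$ and $z$ is a union of infinitely many terms of $g/n$. By Lemma \ref{lem:3}(b), or by reflexivity if $s$ or $s'$ is empty,
\[
(g(0)\cup s)\;R\;g(0)\;R\;(g(0)\cup s'),
\]
and so $x\,E\,y$ by Lemma \ref{lem:3}(a). Together with $E\subset E_0$ this gives $E\restriction[q]=E_0\restriction[q]$. \qed

\section{Keeping the stem: proof of Theorem \ref{thm:B}}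

Lemmas \ref{lem:1}, \ref{lem:2} and \ref{lem:3} keep the stem. In the proof of Theorem \ref{thm:A} the stem grew at two places only: when (H) failed, and at the very end, when $g(0)$ was absorbed. At each place we now have to control how $E$ depends on the first block. For the first place we need a uniform version of (H), which is obtained by coloring points with a common first block and disjoint continuations.

Let $p=\langle t,a\rangle$. For $c\in\langle a\rangle$ let
\[
\chi(c)=1\iff t\cup c(0)\cup\bigcup_ic(2i+1)\;E\;t\cup c(0)\cup\bigcup_ic(2i+2),
\]
and $\chi(c)=0$ otherwise. By Theorem \ref{thm:mil} choose $b\in\langle a\rangle$ with $\chi$ constant on $\langle b\rangle$.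

\medskip\noindent\emph{Case $\chi\equiv1$ on $\langle b\rangle$.} Let $b'(i)=b(2i)$. Fix $n$, and let $x=t\cup b(2n)\cup x'$ and $y=t\cup b(2n)\cup y'$ be points of $[t,b']$ with first block $b'(n)=b(2n)$. Let $z'=\bigcup_{i\ge m}b(2i+1)$ with $m>n$ so large that $\min z'>\min x',\min y'$. Lemma \ref{lem:alt}, applied to $(x',z')$ over $b/(2n+1)$, gives $c'\in\langle b/(2n+1)\rangle$ with $x'=\bigcup_ic'(2i)$ and $z'=\bigcup_ic'(2i+1)$. For $c=(b(2n))^{\frown}c'\in\langle b\rangle$ the equality $\chi(c)=1$ says $x\;E\;t\cup b(2n)\cup z'$. The same argument with $y'$ instead of $x'$ gives $y\;E\;t\cup b(2n)\cup z'$. So $x\,E\,y$.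

Thus points of $[t,b']$ with the same first block are $E$-equivalent, and $E\restriction[t,b']$ is induced by an equivalence relation $\approx$ on the indices of the first blocks. By Ramsey's theorem for pairs there are $n_0<n_1<\cdots$ that are all $\approx$-equivalent or pairwise $\approx$-inequivalent. On $[t,(b'(n_i))_{i\in\omega}]$ the relation $E$ is $\mathrm{EE}$ in the first case and $M$ in the second.

\medskip\noindent\emph{Case $\chi\equiv0$ on $\langle b\rangle$.} Then (H) holds for $[t,b]$. Indeed, suppose that $E\restriction[t\cup s,g]=\mathrm{EE}$ with $s\in\mathrm{FU}_0(b)$, $g\in\langle b\rangle$ and $s<g(0)$. Let $c=(s)^{\frown}g$ if $s\ne\emptyset$, and $c=g$ if $s=\emptyset$. Then $c\in\langle b\rangle$, and both points in the definition of $\chi(c)$ lie in $[t\cup s,g]$; so $\chi(c)=1$, a contradiction.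

Apply Lemmas \ref{lem:1}, \ref{lem:2} and \ref{lem:3}, starting from $[t,b]$. We get $g\in\langle b\rangle$ and $R$ with $E\restriction[t,g]\subset E_0$. If $E\restriction[t,g]=\mathrm{ID}$, we are done. Otherwise let $x,y\in[t,g]$ with $x\,E_0\,y$, and let $g(n)$ and $g(m)$ be their first blocks. For some $N>n,m$ we can write
\[
x=t\cup g(n)\cup s\cup z,\qquad y=t\cup g(m)\cup s'\cup z,
\]
where $s$ and $s'$ are unions of, possibly no, terms of $g\restriction N$ beyond $g(n)$ and $g(m)$, respectively, and $z$ is a union of infinitely many terms of $g/N$. By Lemma \ref{lem:3}(b), or by reflexivity if $s$ or $s'$ is empty, $(g(n)\cup s)\,R\,g(n)$ and $(g(m)\cup s')\,R\,g(m)$. Hence by Lemma \ref{lem:3}(a)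
\[
x\,E\,y\iff g(n)\,R\,g(m).
\]
By Ramsey's theorem choose $n_0<n_1<\cdots$ such that the sets $g(n_i)$ are all $R$-equivalent or pairwise $R$-inequivalent. Since $E\subset E_0$, on $[t,(g(n_i))_{i\in\omega}]$ the relation $E$ is $E_0$ in the first case and $E_0\cap M$ in the second. \qed

\section{The lists are optimal}\label{sec:opt}

\begin{proposition}\label{prop:optA}
The restrictions of $\mathrm{ID}$, $\mathrm{EE}$, $E_0$ to an $I$-positive Borel set are pairwise different. Consequently none of the three can be removed in Theorem \ref{thm:A} or Corollary \ref{cor:conj}. More generally, for a family $\mathcal F$ of equivalence relations on $\mathcal P(\omega)$, $\mathrm{Borel}\to_I\mathcal F$ holds iff for each $G\in\{\mathrm{ID},\mathrm{EE},E_0\}$ and each $I$-positive Borel set $B$ there are an $I$-positive Borel set $C\subset B$ and $F\in\mathcal F$ with $F\restriction C=G\restriction C$.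
\end{proposition}

\begin{proof}
An $I$-positive Borel set contains a cube $[t,g]$. The points $t\cup\bigcup g$ and $t\cup\bigcup(g/1)$ are distinct and $E_0$-related, while $t\cup\bigcup_ig(2i)$ and $t\cup\bigcup_ig(2i+1)$ are not $E_0$-related. This proves the first claim. For the second, take $E$ to be the relation in question: on no cube and on no $I$-positive Borel set does it agree with one of the other two.

For the last claim, necessity is the case $E=G\restriction B$. For sufficiency, let $E$ be a Borel equivalence relation on an $I$-positive Borel set $B$. By Corollary \ref{cor:conj} there are an $I$-positive Borel $C_0\subset B$ and $G\in\{\mathrm{ID},\mathrm{EE},E_0\}$ with $E\restriction C_0=G\restriction C_0$. By assumption there are an $I$-positive Borel $C\subset C_0$ and $F\in\mathcal F$ with $F\restriction C=G\restriction C=E\restriction C$.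
\end{proof}

\begin{proposition}\label{prop:optB}
The relations $\mathrm{ID}$, $\mathrm{EE}$, $E_0$, $M$, $E_0\cap M$ are pairwise different on every cube with stem $t$. Consequently none of the five can be removed in Theorem \ref{thm:B}.
\end{proposition}

\begin{proof}
In a cube $[t,g]$ consider the four pairs
\begin{align*}
&(1)\quad t\cup\bigcup g,\quad t\cup g(0)\cup\bigcup(g/2); &&(2)\quad t\cup\bigcup g,\quad t\cup\bigcup(g/1);\\
&(3)\quad t\cup g(0)\cup\bigcup_ig(2i+1),\quad t\cup g(0)\cup\bigcup_ig(2i+2); &&(4)\quad t\cup\bigcup_ig(2i),\quad t\cup\bigcup_ig(2i+1).
\end{align*}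
Each pair consists of distinct points. Pair (1) is in $E_0\cap M$; pair (2) is in $E_0$ but not in $M$; pair (3) is in $M$ but not in $E_0$; pair (4) is in neither. So, of these pairs, $\mathrm{ID}$ contains none, $E_0\cap M$ only (1), $E_0$ exactly (1) and (2), $M$ exactly (1) and (3), and $\mathrm{EE}$ all four. Hence the five relations differ on every $[t,g]$. Each of them, as a relation on $[t,a]$, restricts to itself on smaller cubes with stem $t$. So, taken as $E$ in Theorem \ref{thm:B}, it agrees with no other member of the list on any $[q]$ with $q\le p$ and $t_q=t$.
\end{proof}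

\begin{thebibliography}{9}
\bibitem{CRT} \emph{Canonical Ramsey Theory on Polish Spaces}, \url{https://webarchiv.lib.cas.cz/wayback/20110604000552/http:/www.math.cas.cz/~zapletal/ekv6.pdf}.
\bibitem{Kec} Kechris, \emph{Classical Descriptive Set Theory}.
\bibitem{Mil} K. Milliken, \emph{Ramsey's theorem with sums or unions}, JCTA 18 (1975).
\bibitem{Tod} Todorcevic, \emph{Introduction to Ramsey Spaces}.
\end{thebibliography}

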